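\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Closed sets invariant under non-conformal toral maps\\ need not be tube-null}


\begin{abstract}
A planar set is tube-null if it can be covered by neighborhoods of lines of arbitrarily small total width. Let $T_{N,M}(x,y)=(Nx \bmod 1, My\bmod 1)$ with integers $N,M\ge2$, $N\ne M$. We show that for every such pair there is a proper closed subset of $[0,1]^2$ that is mapped into itself by $T_{N,M}$ and is not tube-null; this answers a question from \cite{source} in the negative. The examples come from self-affine carpets that carry a self-affine measure with Lebesgue marginals whose mass on every tube is at most a constant times the width. In the other direction, a closed invariant set is tube-null unless it carries, on the torus, an invariant measure with both marginals Lebesgue. For $N<M$ this gives tube-nullity below topological entropy $\log M$ and below Hausdorff dimension $2-\log N/\log M$, and both constants are optimal.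
\end{abstract}

\section{The question and the answer}\label{sec:intro}

\subsection{Tubes and invariant sets}

A \emph{tube} $T\subset\mathbb R^2$ is the closed $\delta$-neighborhood of a line, $\delta>0$; its width is $w(T)=2\delta$. A set $E\subseteq\mathbb R^2$ is \emph{tube-null} if for every $\varepsilon>0$ there are tubes $T_1,T_2,\dots$ with $E\subseteq\bigcup_iT_i$ and $\sum_iw(T_i)<\varepsilon$. The part of a tube in $[0,1]^2$ has area at most $\sqrt2\,w(T)$, so a tube-null subset of $[0,1]^2$ is Lebesgue-null. A set with a Lebesgue-null orthogonal projection to some line is tube-null: parallel tubes suffice.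

For integers $N,M\ge2$, $N\ne M$, let
\[
T_{N,M}:[0,1]^2\to[0,1]^2,\qquad T_{N,M}(x,y)=(Nx\bmod 1,\;My\bmod 1).
\]
The Bedford--McMullen carpets, defined below, are examples of sets invariant under such maps, up to a convention about points on grid lines that is dealt with in Section~\ref{sec:question}. A proper closed set $K\subsetneq[0,1]^2$ with $T_{N,M}(K)\subseteq K$ is always Lebesgue-null. Indeed $K\subseteq T_{N,M}^{-1}(K)$ and $T_{N,M}$ preserves Lebesgue measure, so $K$ is invariant up to a null set; by ergodicity, if $K$ had positive measure it would have full measure, hence be dense, hence be all of $[0,1]^2$. The following question, from \cite{source}, asks whether the stronger notion of smallness holds as well.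

\medskip
\noindent\textbf{Question.} \emph{Let $K\subsetneq[0,1]^2$ be closed with $T_{N,M}(K)\subseteq K$ for some $N\ne M$, $N,M\ge2$. Is $K$ tube-null?}
\medskip

Interchanging the coordinates preserves tube-nullity, so we assume $N<M$ from now on and put
\[
\alpha=\frac{\log N}{\log M}\in(0,1).
\]

\subsection{What one might guess}

The complement of $K$ contains a hole, and invariance repeats this hole in every rectangle of size $N^{-k}\times M^{-k}$ of the natural grid. With holes at all places and scales one may hope for economical coverings by tubes. For a first test write $[n]=\{0,\dots,n-1\}$, take integers $2\le A<B$ and $\emptyset\ne D\subseteq[A]\times[B]$, and consider the \emph{Bedford--McMullen carpet}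
\[
F_D=\Bigl\{\Bigl(\sum_{k\ge1}a_kA^{-k},\sum_{k\ge1}b_kB^{-k}\Bigr):(a_k,b_k)\in D\text{ for all }k\Bigr\},
\]
which is compact. We call $\{a\}\times[B]$ a \emph{column} and $[A]\times\{b\}$ a \emph{row}, and their elements \emph{cells}. If $D$ misses a whole column or a whole row, then a coordinate projection of $F_D$ is null and $F_D$ is tube-null. A more interesting case is
\[
A=2,\quad B=3,\quad D=\{(0,0),(0,1),(0,2),(1,0)\}.
\]
Here both coordinate projections are all of $[0,1]$, but $F_D$ is still tube-null, because vertical and horizontal tubes can share the work. Almost every $x$ has binary digit $1$ with frequency $\frac12$, and almost every $y$ has ternary digit $0$ with frequency $\frac13$. (A number with two expansions has neither property, whichever expansion is used.) In $D$ the digit $a=1$ forces $b=0$, so no point of $F_D$ has both properties. Thus every point of $F_D$ has its $x$ in a null set $Z_1$ or its $y$ in a null set $Z_2$, and $(Z_1\times\mathbb R)\cup(\mathbb R\times Z_2)$ is tube-null.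

This argument breaks down exactly when typical digit frequencies in $x$ and in $y$ can be realized together inside $D$. We therefore call a probability vector $p$ on $D$ a \emph{uniform coupling} if, with $p(a,b)=0$ for $(a,b)\notin D$,
\[
\sum_bp(a,b)=\frac1A\quad(a\in[A]),\qquad \sum_ap(a,b)=\frac1B\quad(b\in[B]).
\]
Let $\mu_p$ be the law of $(\sum a_kA^{-k},\sum b_kB^{-k})$ with $(a_k,b_k)$ independent with law $p$. Then $\mu_p(F_D)=1$, and both marginals of $\mu_p$ are Lebesgue measure on $[0,1]$, so no covering by vertical and horizontal tubes alone can be cheap. What remains is the possibility that slanted tubes help. Our main estimate says that, under a mild condition, they do not.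

\subsection{Results}

\begin{theorem}\label{thm:main}
Let $2\le A<B$, let $D\subseteq[A]\times[B]$, and let $p$ be a uniform coupling on $D$ with $p_d<1/B$ for all $d\in D$. Then there is $C<\infty$ with $\mu_p(T)\le C\,w(T)$ for every tube $T$. Hence $F_D$ is not tube-null.
\end{theorem}

Since the row sums of $p$ are $1/B$, the inequality $p_d\le1/B$ always holds, with equality if and only if $d$ is the only cell of its row charged by $p$. So the hypothesis on the $p_d$ says:
\begin{equation}\label{eq:twocells}
\text{every row contains at least two cells of positive mass.}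
\end{equation}
Uniformity of $p$ is necessary for the tube estimate. If $\mu_p(T)\le C\,w(T)$ for all tubes and $p$ gives column $a$ mass $s_a$, then the vertical strip of width $A^{-k}$ coded by the digit $a$ repeated $k$ times has mass at least $s_a^k$. So $s_a^k\le CA^{-k}$ for all $k$, which gives $s_a\le 1/A$ for every $a$, hence $s_a=1/A$ because $\sum_as_a=1$; the same argument applies to rows.

\begin{theorem}\label{thm:question}
For all $2\le N<M$ there is a closed $K\subsetneq[0,1]^2$ with $T_{N,M}(K)\subseteq K$ that is not tube-null. If $N\ge3$, one may take $K=[0,1]^2\cap(F_D+\mathbb Z^2)$ with $D=[N]\times[M]\setminus\{(0,0),(1,1)\}$.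
\end{theorem}

By the symmetry noted above, the answer to the Question is no for every pair $N\ne M$. The next theorem shows when the hoped-for conclusion does hold. Put $\mathbb T=\mathbb R/\mathbb Z$, let $q:[0,1]^2\to\mathbb T^2$ be the quotient map and $\tilde T(x,y)=(Nx,My)$ on $\mathbb T^2$, so that $q\circ T_{N,M}=\tilde T\circ q$. Then $q(K)$ is a compact set with $\tilde Tq(K)\subseteq q(K)$, and the passage to the torus makes the dynamics continuous.

\begin{theorem}\label{thm:thresholds}
Let $N<M$ and let $K\subseteq[0,1]^2$ be closed with $T_{N,M}(K)\subseteq K$.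
\begin{itemize}
\item[(a)] If $q(K)$ carries no $\tilde T$-invariant Borel probability measure with both marginals Lebesgue, then $K\subseteq(Z_1\times\mathbb R)\cup(\mathbb R\times Z_2)$ with $Z_1,Z_2$ Lebesgue-null, so $K$ is tube-null.
\item[(b)] If $h_{\mathrm{top}}(\tilde T|_{q(K)})<\log M$, or if $\dim_{\mathrm H}K<2-\alpha$, then $K$ is tube-null.
\item[(c)] Both constants are optimal: for every $\varepsilon>0$ there is a non-tube-null $K$ as above, $K\ne[0,1]^2$, with $h_{\mathrm{top}}(\tilde T|_{q(K)})<\log M+\varepsilon$ and $\dim_{\mathrm H}K\le\overline{\dim}_{\mathrm B}K<2-\alpha+\varepsilon$.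
\item[(d)] For $\emptyset\ne D\subseteq[N]\times[M]$: if $D$ carries no uniform coupling, then $F_D$ is tube-null. If $D$ carries a uniform coupling with all $p_d<1/M$, then $F_D$ is not tube-null.
\end{itemize}
\end{theorem}

Among the cases not settled here are carpets that have a uniform coupling but none satisfying \eqref{eq:twocells}, and the endpoint $\dim_{\mathrm H}K=2-\alpha$.

Theorem~\ref{thm:main} is proved in Sections~\ref{sec:lines}--\ref{sec:proof}, with two worked cases in Section~\ref{sec:example}. Theorem~\ref{thm:question} follows quickly in Section~\ref{sec:question}, and Theorem~\ref{thm:thresholds} is proved in Section~\ref{sec:thresholds}.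

\section{From tubes to lines through a grid}\label{sec:lines}

\subsection{Weights along a line}

Throughout Sections~\ref{sec:lines}--\ref{sec:proof}, $p$ is a uniform coupling on $D\subseteq[A]\times[B]$, $2\le A<B$, and $m=\max_dp_d$. For a word $w=d_1\cdots d_k\in D^k$ with $d_i=(a_i,b_i)$ put $p_w=\prod_ip_{d_i}$ and let
\[
R_w=\Bigl[\sum_{i\le k}a_iA^{-i},\,\sum_{i\le k}a_iA^{-i}+A^{-k}\Bigr]\times\Bigl[\sum_{i\le k}b_iB^{-i},\,\sum_{i\le k}b_iB^{-i}+B^{-k}\Bigr]
\]
be the closed level-$k$ rectangle coded by $w$ (the unit square when $k=0$). Different words of length $k$ give different rectangles of the grid $A^{-k}\mathbb Z\times B^{-k}\mathbb Z$, so a point lies in at most four rectangles of level $k$. Because the marginals of $p$ are uniform, all words with prescribed $x$-digits $a_1,\dots,a_k$ have total weight $A^{-k}$, and all words with prescribed $y$-digits have total weight $B^{-k}$.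

For a line $\ell$ with unit normal $e=(e_1,e_2)$ set
\[
H_k=H_k(\ell)=\sum_{\substack{w\in D^k\\R_w\cap\ell\ne\emptyset}}p_w,\qquad \lambda_k=\lambda_k(e)=A^{-k}|e_1|+B^{-k}|e_2|.
\]
Thus $H_k\le1$, and $\lambda_k$ is the length of the projection of a level-$k$ rectangle to the direction $e$.

\begin{proposition}\label{prop:lines}
If moreover $m<1/B$, there is $C_0=C_0(A,B,p)$ with $H_k(\ell)\le C_0\lambda_k(e)$ for all lines $\ell$ and all $k\ge0$.
\end{proposition}

This bound is the natural target. If $p$ is uniform on all of $[A]\times[B]$, then $H_k$ is the area of the union of the level-$k$ rectangles met by $\ell$. They lie in $[0,1]^2$ within distance $\lambda_k$ of $\ell$, so $H_k\le2\sqrt2\,\lambda_k$. The proposition says that $p$ does as well as Lebesgue measure, up to a constant.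

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:lines}]
Write $T=\pi^{-1}(I)$ with $\pi(z)=z\cdot e$ and $I$ a closed interval of length $w(T)$. If $w(T)\ge1$, then $\mu_p(T)\le1\le w(T)$. Let $w(T)<1\le|e_1|+|e_2|=\lambda_0$. Since $\lambda_k\downarrow0$, there is a largest $k$ with $\lambda_k\ge w(T)$, and $\lambda_k\le B\lambda_{k+1}<B\,w(T)$.

A point coded by $(d_1,d_2,\dots)$ lies in $R_{d_1\cdots d_k}$, so $\mu_p(T)$ is at most the total weight of the $w\in D^k$ with $R_w\cap T\ne\emptyset$. For such $w$ the interval $\pi(R_w)$ has length $\lambda_k\ge|I|$ and meets $I$. If it contained no endpoint of $I$, it would lie in the interior of $I$ and be shorter than $I$. So it contains an endpoint of $I$, that is, $R_w$ meets one of the two boundary lines of $T$. Both have normal $e$, and Proposition~\ref{prop:lines} gives $\mu_p(T)\le2C_0\lambda_k\le2C_0B\,w(T)$. So $C=\max(1,2C_0B)$ will do.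

Finally, if $F_D\subseteq\bigcup_iT_i$, then $1=\mu_p(F_D)\le\sum_i\mu_p(T_i)\le C\sum_iw(T_i)$, so $\sum_iw(T_i)\ge1/C$.
\end{proof}

\subsection{One step down the grid}

How does $H_{k+1}$ compare with $H_k$? Suppose $\ell$ passes through $R_w$ inside a single row of the next level. Then at most a proportion $1/B$ of the weight of $R_w$ survives, since rows have conditional weight $1/B$; if $\ell$ stays in a single column, at most a proportion $1/A$ survives (Figure~\ref{fig:step}). The rectangles in which $\ell$ changes row, or column, are errors, and the point is to show that their total weight is small. Each error produces a crossing point of $\ell$ with a grid line, and crossing points can be counted. The count may be carried out inside the ancestors $R_{w'}$ of any earlier level $k'$, and this freedom is what makes the proof work.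

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\fill[gray!25] (0,0.5) rectangle (4.5,1);
\draw (0,0) rectangle (4.5,2);
\draw[thin] (0,0.5)--(4.5,0.5) (0,1)--(4.5,1) (0,1.5)--(4.5,1.5);
\draw[thin,dashed] (1.5,0)--(1.5,2) (3,0)--(3,2);
\draw[thick] (-0.4,0.58)--(4.9,0.92) node[right] {$\ell$};
\begin{scope}[xshift=6.6cm,yshift=0.6cm]
\fill[gray!25] (1.5,0) rectangle (3,0.8);
\draw (0,0) rectangle (4.5,0.8);
\draw[thin,dashed] (0,0.2)--(4.5,0.2) (0,0.4)--(4.5,0.4) (0,0.6)--(4.5,0.6);
\draw[thin] (1.5,0)--(1.5,0.8) (3,0)--(3,0.8);
\draw[thick] (2.0,-0.4)--(2.5,1.2) node[above] {$\ell$};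
\end{scope}
\end{tikzpicture}
\caption{A level-$k$ rectangle $R_w$ cut into $A\times B$ subrectangles (here $3\times4$); the two panels show different lines. Left: $\ell$ runs from left to right; if $\ell\cap R_w$ avoids the horizontal grid lines, $\ell$ meets subrectangles of one row only (shaded), a proportion at most $1/B$ of the weight of $R_w$. Right: $\ell$ runs from bottom to top; if it avoids the vertical grid lines, it meets subrectangles of one column only, a proportion at most $1/A$. Since the rectangles become more elongated as $k$ grows, a flat line is in the left situation at early levels and in the right one at late levels.}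
\label{fig:step}
\end{figure}

\begin{lemma}\label{lem:step}
Let $\ell$ be neither horizontal nor vertical, put $t=|e_2|/|e_1|$, and let $0\le k'\le k$. Then
\begin{align}
H_{k+1}&\le B^{-1}H_k+4\bigl(1+B^{k+1}A^{-k'}t^{-1}\bigr)m^{k-k'}H_{k'},\label{eq:row}\\
H_{k+1}&\le A^{-1}H_k+4\bigl(1+A^{k+1}B^{-k'}t\bigr)m^{k-k'}H_{k'}.\label{eq:col}
\end{align}
\end{lemma}

\begin{proof}
Along $\ell$ we have $|dx|=t\,|dy|$. Call $w\in D^k$ with $R_w\cap\ell\ne\emptyset$ \emph{crossing} if the segment $\ell\cap R_w$ meets a line $y=y_0$ with $y_0\in B^{-(k+1)}\mathbb Z$, and let $X_k$ be the total weight of the crossing words. If $w$ is not crossing, the connected set $\ell\cap R_w$ lies strictly inside one row of height $B^{-(k+1)}$. Then all $R_{wd}$ met by $\ell$ lie in this row and have total weight at most $p_w/B$. If $w$ is crossing, the $R_{wd}$ met by $\ell$ have total weight at most $p_w$. Every word counted in $H_{k+1}$ extends a word counted in $H_k$, so $H_{k+1}\le B^{-1}H_k+X_k$.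

To bound $X_k$, let $w$ be crossing and let $w'\in D^{k'}$ be its prefix. The crossing point lies in $\ell\cap R_w\subseteq\ell\cap R_{w'}$. The segment $\ell\cap R_{w'}$ has $x$-extent at most $A^{-k'}$, hence $y$-extent at most $A^{-k'}/t$, so it meets at most $1+B^{k+1}A^{-k'}/t$ of the lines $y=y_0$, each in one point since $\ell$ is not horizontal. Each such point lies in at most four level-$k$ rectangles, and those with prefix $w'$ have weight at most $p_{w'}m^{k-k'}$. So the crossing words with prefix $w'$ have total weight at most $4(1+B^{k+1}A^{-k'}/t)\,m^{k-k'}p_{w'}$. Summing over the $w'\in D^{k'}$ with $R_{w'}\cap\ell\neq\emptyset$ gives \eqref{eq:row}. The argument does not use $A<B$, so interchanging the coordinates, that is, $A\leftrightarrow B$ and $t\leftrightarrow t^{-1}$, gives \eqref{eq:col}.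
\end{proof}

\section{Steep lines in two small cases}\label{sec:example}

The choice of $k'$ is the heart of the matter. We show it for steep lines, $0<t\le1$, and for $D=[A]\times[B]\setminus\{(0,0),(1,1)\}$ with
\[
p(0,1)=p(1,0)=\tfrac2{AB},\qquad p_d=\tfrac1{AB}\ \text{ for all other }d\in D.
\]
This is a uniform coupling: compared with the uniform vector, each of the rows and columns $0,1$ loses $\frac1{AB}$ in one cell and gains it in another. For steep lines $\lambda_k$ is comparable to $A^{-k}$, and we want $A^kH_k$ bounded. We use \eqref{eq:col}.

\emph{The case $A=3$, $B=9$.} Here $m=\frac2{27}$. Counting in the whole unit square, $k'=0$, gives an error term at most $4(1+3^{k+1})m^k\le16\,(2/9)^k$. Hence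
\[
3^{k+1}H_{k+1}\le3^kH_k+48\,(2/3)^k,\qquad\text{so}\qquad 3^kH_k\le1+48\cdot3=145 .
\]

\emph{The case $A=3$, $B=4$.} Now $m=\frac16$, and $k'=0$ is useless: the bound for the error, multiplied by $3^{k+1}$, is in general of order $(9m)^k=(3/2)^k$. The other extreme, $k'=k$, is also useless: the error is then only bounded by a constant times $H_k$, and a constant factor is lost at every level. The remedy lies between. A rectangle of level $k'$ has height $4^{-k'}$, so $\ell$ moves horizontally by at most $4^{-k'}$ inside it. As soon as $4^{k'}\ge3^k$, it meets at most $1+3^{k+1}4^{-k'}\le4$ vertical grid lines of level $k+1$. Since $3^5=243<256=4^4$, the choice $k'=\lceil4k/5\rceil$ satisfies this. It leaves $k-k'=\lfloor k/5\rfloor$ levels between $R_{w'}$ and $R_w$, each of which costs the crossing rectangles a factor $m$, whereas a factor $\frac13$ per level is the decay we want to keep. With $G_k=\max_{s\le k}3^sH_s$,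
\[
3^{k+1}H_{k+1}\le3^kH_k+48\,(3m)^{k-k'}\,3^{k'}H_{k'}\le G_k\bigl(1+48\cdot2^{-\lfloor k/5\rfloor}\bigr).
\]
So $G_{k+1}\le G_k(1+48\cdot2^{-\lfloor k/5\rfloor})$. The added terms have sum $480$, and $3^kH_k\le e^{480}$ for all $k$.

Two features carry over to the general proof. The level $k'$ is essentially the earliest one at which $\ell$ meets boundedly many grid lines per rectangle; and the gap $k-k'$ grows linearly, so the errors are summable. Flat lines need one more idea. The level-$k$ rectangles have aspect ratio $(B/A)^k$. A line with large $t$ runs through the early rectangles from left to right, and there rows are the right objects. Only when $(B/A)^k$ has passed $t$ does it run from bottom to top, and columns take over.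

\section{Proof of Proposition~\ref{prop:lines}}\label{sec:proof}

Let $m<1/B$ and put $\theta=Bm\in(0,1)$. A vertical line meets at most two closed columns of level $k$, so $H_k\le2A^{-k}=2\lambda_k$; likewise $H_k\le2B^{-k}=2\lambda_k$ for a horizontal line. From now on $e_1e_2\ne0$, $t=|e_2|/|e_1|$, and $j\ge0$ is the least integer with $(B/A)^j>t$; level $j$ is where we change from rows to columns. If $j\ge1$, then $t\ge(B/A)^{j-1}\ge1$, so $|e_2|\ge|e_1|$ and $|e_2|\ge1/\sqrt2$; moreover $|e_1|=|e_2|/t\ge|e_2|(A/B)^j$. If $j=0$, then $t<1$, so $|e_1|>|e_2|$ and $|e_1|\ge1/\sqrt2$. Hence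
\begin{equation}\label{eq:normal}
|e_2|\ge\tfrac1{\sqrt2}\quad(j\ge1),\qquad |e_1|\ge\tfrac1{\sqrt2}\,(A/B)^j\quad(j\ge0).
\end{equation}

\subsection{Levels before the transition}

Let $0\le k<j$ and let $i=j-1-k\ge0$ measure the distance to the transition. We use rows and want a factor $B^{-1}$ per level. In \eqref{eq:row} we need $A^{k'}$ at least of the order of $B^k/t$. Put $\beta=\log(B/A)/\log A>0$, so that $A^\beta=B/A$. As $t\ge(B/A)^{j-1}=(B/A)^{k+i}$,
\[
\frac{B^k}t\le B^k\Bigl(\frac AB\Bigr)^{k+i}=A^k\Bigl(\frac AB\Bigr)^i=A^{k-\beta i}.
\]
So we choose $k'=\max(0,\lceil k-\beta i\rceil)\le k$, and the bracket in \eqref{eq:row} is at most $1+B$. The gap $k-k'$ equals $k$ or $\lfloor\beta i\rfloor\ge\beta i-1$, hence $\theta^{k-k'}\le\theta^k+\theta^{\beta i-1}$: the errors are small when $k$ is far both from the start and from the transition. With $G_k=\max_{s\le k}B^sH_s$, \eqref{eq:row} multiplied by $B^{k+1}$ gives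
\[
B^{k+1}H_{k+1}\le B^kH_k+4B(1+B)\,(Bm)^{k-k'}\,B^{k'}H_{k'},
\]
and therefore
\[
G_{k+1}\le G_k\Bigl(1+4B(1+B)\bigl(\theta^k+\theta^{\beta(j-1-k)-1}\bigr)\Bigr)\qquad(0\le k<j).
\]
Since $G_0=H_0\le1$ and $1+s\le e^s$, summing the two geometric series yields
\begin{equation}\label{eq:stage1}
H_k\le C_1B^{-k}\quad(0\le k\le j),\qquad C_1=\exp\Bigl(4B(1+B)\Bigl[\frac1{1-\theta}+\frac{1}{\theta(1-\theta^\beta)}\Bigr]\Bigr).
\end{equation}
The constant depends neither on $\ell$ nor on $j$. For $k<j$, \eqref{eq:normal} gives $H_k\le\sqrt2\,C_1B^{-k}|e_2|\le\sqrt2\,C_1\lambda_k$.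

\subsection{Levels after the transition}

Let $k\ge j$. Now we use columns and want a factor $A^{-1}$ per level. Put $\gamma=\log A/\log B<1$, so that $B^\gamma=A$, and choose $k'=j+\lceil\gamma(k-j)\rceil\le k$. As $t<(B/A)^j$,
\[
A^{k+1}B^{-k'}t\le A\cdot A^{k-j}B^{-(k'-j)}\le A,
\]
so the bracket in \eqref{eq:col} is at most $1+A$. The gap is $k-k'=\lfloor(1-\gamma)(k-j)\rfloor\ge(1-\gamma)(k-j)-1$. Put $\rho=A/B<1$; then $Am\le\rho$ because $m\le1/B$. With $G'_k=\max_{j\le s\le k}A^{s-j}H_s$, \eqref{eq:col} multiplied by $A^{k+1-j}$ gives
\[
A^{k+1-j}H_{k+1}\le A^{k-j}H_k+4A(1+A)\,(Am)^{k-k'}\,A^{k'-j}H_{k'},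
\]
and therefore
\[
G'_{k+1}\le G'_k\Bigl(1+4A(1+A)\,\rho^{(1-\gamma)(k-j)-1}\Bigr)\qquad(k\ge j).
\]
The product of the factors is at most $C_2=\exp\bigl(4A(1+A)\rho^{-1}/(1-\rho^{1-\gamma})\bigr)$, so $A^{k-j}H_k\le C_2G'_j=C_2H_j$. With \eqref{eq:stage1} for $k=j$ and \eqref{eq:normal}, for all $k\ge j$,
\[
H_k\le C_2A^{-(k-j)}H_j\le C_1C_2A^{-(k-j)}B^{-j}=C_1C_2A^{-k}(A/B)^j\le\sqrt2\,C_1C_2A^{-k}|e_1|\le\sqrt2\,C_1C_2\lambda_k.
\]
Since $C_2\ge1$, $C_0=\max(2,\sqrt2\,C_1C_2)$ will do. This proves Proposition~\ref{prop:lines}, and with it Theorem~\ref{thm:main}. \qed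

\begin{remark}\label{rem:strict}
The strict inequality $m<1/B$ enters only before the transition, as $\theta<1$; after it, $Am\le A/B<1$ comes for free from $A<B$. If $m=1/B$, then $\theta=1$ and each of the first $j$ levels may cost a constant factor, so the argument gives a bound whose constant grows with $j$. This is why Theorem~\ref{thm:main} does not reach the carpets left open after Theorem~\ref{thm:thresholds}.
\end{remark}

\section{Non-tube-null invariant sets}\label{sec:question}

A carpet need not be literally mapped into itself by $T_{N,M}$, because points on grid lines may have two expansions. For $N=2$ there is also a real obstacle: a proper subset of $[2]\times[M]$ has a row with at most one cell, so \eqref{eq:twocells} fails. Both problems disappear if we allow carpets for an iterate of the map and saturate by $\mathbb Z^2$. Below, two points of $\mathbb R^2$ are called congruent if they differ by an element of $\mathbb Z^2$.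

\begin{lemma}\label{lem:saturate}
Let $n\ge1$, $A=N^n$, $B=M^n$, $D\subsetneq[A]\times[B]$ nonempty, $F=F_D$ and $\Delta=\mathrm{diag}(N,M)$. Then
\begin{equation}\label{eq:K}
K=[0,1]^2\cap\bigcup_{i=0}^{n-1}\bigl(\Delta^iF+\mathbb Z^2\bigr)
\end{equation}
is closed, Lebesgue-null (so $K\ne[0,1]^2$), contains $F$, and satisfies $T_{N,M}(K)\subseteq K$. If $F$ is not tube-null, then neither is $K$. Moreover $q(K)=\bigcup_{i<n}\tilde T^iq(F)$.
\end{lemma}

\begin{proof}
The union in \eqref{eq:K} is a locally finite union of compact sets, so $K$ is closed. The set $F$ is covered by $|D|^k$ rectangles of area $(AB)^{-k}$ for each $k$, and $|D|<AB$; so $F$ is null, and so is $K$, a subset of a countable union of affine images of $F$. The term $i=0$ shows $F\subseteq K$, which gives the statement on tube-nullity. For $f\in F$ the point $\tilde T^iq(f)$ is the class of $\Delta^if$ modulo $\mathbb Z^2$, and every point of $\mathbb R^2$ is congruent to a point of $[0,1]^2$; this gives the formula for $q(K)$.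

For the invariance, note first that each $f\in F$ has the form $f=((x'+a)/A,(y'+b)/B)$ with $(x',y')\in F$ and $(a,b)\in D$, so $\Delta^nf=(x'+a,y'+b)$ is congruent to $(x',y')$. Thus $\Delta^nF\subseteq F+\mathbb Z^2$. If $z\in K$ is congruent to $\Delta^if$ with $f\in F$ and $i<n$, then $T_{N,M}(z)\in[0,1]^2$ is congruent to $\Delta z$, hence to $\Delta^{i+1}f$. So it lies in the set $\Delta^{i+1}F+\mathbb Z^2$ if $i+1<n$, and in $F+\mathbb Z^2$ if $i+1=n$. Hence $T_{N,M}(z)\in K$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:question}]
Take $n=1$ if $N\ge3$ and $n=2$ if $N=2$, so that $A=N^n\ge3$; put $B=M^n$. Let $D=[A]\times[B]\setminus\{(0,0),(1,1)\}$ with the uniform coupling $p$ of Section~\ref{sec:example}. Then $\max_dp_d=\frac2{AB}<\frac1B$, as $A\ge3$. By Theorem~\ref{thm:main}, $F_D$ is not tube-null, and the set $K$ of Lemma~\ref{lem:saturate} is as required. For $n=1$ it is $[0,1]^2\cap(F_D+\mathbb Z^2)$.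
\end{proof}

\section{The thresholds}\label{sec:thresholds}

We now prove Theorem~\ref{thm:thresholds}. We use the following standard facts. Lebesgue measure on $\mathbb T$ is ergodic for $\times N$, hence extreme among the $\times N$-invariant probability measures, and has entropy $\log N$; the same holds with $M$ in place of $N$. Entropy, measure-theoretic or topological, does not increase under factor maps. The variational principle says that the topological entropy of a continuous map of a nonempty compact metric space is the supremum of the entropies of its invariant measures.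

\subsection{Part (a): couplings are the only obstruction to axis-parallel tubes}

The argument replaces the digit frequencies of the example in Section~\ref{sec:intro} by equidistribution. Let $Z_1$ be the set of $x\in[0,1]$ for which $(N^kx)_{k\ge0}$ is not equidistributed mod $1$, and $Z_2$ the set of $y\in[0,1]$ for which $(M^ky)_{k\ge0}$ is not. By Birkhoff's theorem, applied to a countable dense set of continuous functions on $\mathbb T$, both sets are null.

Suppose some $z=(x,y)\in K$ has $x\notin Z_1$ and $y\notin Z_2$. Let $\nu$ be a weak-* limit point of the measures $\frac1n\sum_{k<n}\delta_{\tilde T^kq(z)}$. Since $\tilde T$ is continuous, $\nu$ is $\tilde T$-invariant; since $q(K)$ is compact and $\tilde Tq(K)\subseteq q(K)$, $\nu$ is carried by $q(K)$. Here closedness and invariance of $K$ are used. The marginals of $\nu$ are limits of the empirical measures of $(N^kx)$ and $(M^ky)$, so both are Lebesgue. This contradicts the hypothesis of (a). Hence $K\subseteq(Z_1\times\mathbb R)\cup(\mathbb R\times Z_2)$. Covering $Z_1$ and $Z_2$ by intervals of small total length gives vertical and horizontal tubes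 of small total width that cover $K$.

\subsection{Part (b): tube-nullity below the thresholds}

Suppose $K$ is not tube-null. By (a), $q(K)$ carries a $\tilde T$-invariant $\nu$ with both marginals Lebesgue. The $y$-marginal is a factor of entropy $\log M$, so $h_\nu(\tilde T)\ge\log M$, and $h_{\mathrm{top}}(\tilde T|_{q(K)})\ge\log M$ by the variational principle.

For the dimension we first make $\nu$ ergodic. The marginals of the ergodic components of $\nu$ are invariant and average to Lebesgue measure. As Lebesgue measure is extreme for $\times N$ and for $\times M$, and an extreme point is the average only of a point mass at itself, almost every component has both marginals Lebesgue. Almost every component is also carried by $q(K)$, and we may replace $\nu$ by one with both properties. For ergodic $\nu$ and $N<M$, the Ledrappier--Young formula for toral endomorphisms \cite{KP} states, with $\pi_x$ the projection to the first coordinate,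
\[
\dim_{\mathrm H}\nu=\frac{h_\nu(\tilde T)}{\log M}+\Bigl(\frac1{\log N}-\frac1{\log M}\Bigr)h_{\pi_x\nu}(\times N).
\]
Here $h_\nu(\tilde T)\ge\log M$, again because the $y$-marginal is Lebesgue, and $h_{\pi_x\nu}(\times N)=\log N$, so the right side is at least $1+(1-\alpha)=2-\alpha$. Since $\nu(q(K))=1$ and $q$ does not increase distances, $\dim_{\mathrm H}K\ge\dim_{\mathrm H}q(K)\ge\dim_{\mathrm H}\nu\ge2-\alpha$.

\subsection{Part (c): sharpness}

We need digit sets as small as possible. A uniform coupling must charge every row, so $|D|\ge B$; we show that $|D|<4B$ is possible together with \eqref{eq:twocells}. The factor $4$ becomes negligible for $A=N^n$, $B=M^n$ with $n$ large. Let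
\[
u(a,b)=\Bigl|\bigl[\tfrac aA,\tfrac{a+1}A\bigr)\cap\bigl[\tfrac bB,\tfrac{b+1}B\bigr)\Bigr|\qquad((a,b)\in[A]\times[B]).
\]
The sums of $u$ over $b$ and over $a$ are $1/A$ and $1/B$, so $u$ is a uniform coupling. Its support has at most $A+B-1<2B$ cells, the number of intervals into which the points $a/A$ and $b/B$ cut $[0,1)$ being at most $A+B-1$. The shifted vector $u'(a,b)=u(a-1\bmod A,\,b)$ is also a uniform coupling. Put $p=\frac12(u+u')$ and let $D$ be its support, so $|D|<4B$. If $u(a,b)>0$, then $p$ charges both $(a,b)$ and $(a+1\bmod A,\,b)$; as $u$ charges every row, \eqref{eq:twocells} holds. By Theorem~\ref{thm:main}, $F_D$ is not tube-null.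

\emph{Dimension.} For $k\ge1$ let $l=\lceil k/\alpha\rceil\ge k$, so that $A^{-l}\le B^{-k}$ (note that $\log A/\log B=\alpha$). Fixing the first $k$ digit pairs and the next $l-k$ digits of $x$, we cover $F_D$ by at most $|D|^kA^{l-k}$ rectangles of size $A^{-l}\times B^{-k}$, whose diameters are at most $\sqrt2\,B^{-k}$. Hence
\[
\overline{\dim}_{\mathrm B}F_D\le\frac{\log|D|}{\log B}+\Bigl(\frac1\alpha-1\Bigr)\frac{\log A}{\log B}=\frac{\log|D|}{\log B}+1-\alpha\le2-\alpha+\frac{\log4}{n\log M}.
\]
For $n$ large this is less than $\min(2,2-\alpha+\varepsilon)$; in particular $F_D\ne[0,1]^2$, so $D\ne[A]\times[B]$. Let $K$ be the set \eqref{eq:K}. By Lemma~\ref{lem:saturate} it is closed, proper, invariant and not tube-null. It is contained in a finite union of affine images of $F_D$, since only finitely many translates of the compact sets $\Delta^iF_D$ meet $[0,1]^2$. So $\dim_{\mathrm H}K\le\overline{\dim}_{\mathrm B}K\le\overline{\dim}_{\mathrm B}F_D<2-\alpha+\varepsilon$.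

\emph{Entropy.} By Lemma~\ref{lem:saturate}, $q(K)$ is the union of the compact sets $\tilde T^iq(F_D)$, $i<n$. Each is mapped into itself by $\tilde T^n$, and is a factor of the full shift on $D^{\mathbb N}$: if $f$ has digits $\omega$ and $f'$ has the shifted digits, then $\tilde T^nq(f)=q(f')$, and $\tilde T^i$ commutes with $\tilde T^n$. So $\tilde T^n$ has entropy at most $\log|D|$ on each of them. The topological entropy on a finite union of closed sets, each mapped into itself, is the maximum of the entropies on the pieces, so
\[
h_{\mathrm{top}}(\tilde T|_{q(K)})=\tfrac1n\,h_{\mathrm{top}}(\tilde T^n|_{q(K)})\le\tfrac1n\log|D|\le\log M+\tfrac{\log4}n,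
\]
which is less than $\log M+\varepsilon$ for $n$ large.

\subsection{Part (d): carpets}

The second claim is Theorem~\ref{thm:main} with $(A,B)=(N,M)$. For the first, suppose that $F_D$ is not tube-null; we find a uniform coupling on $D$. If $D=[N]\times[M]$, the uniform vector is one. Otherwise let $K=[0,1]^2\cap(F_D+\mathbb Z^2)$. By Lemma~\ref{lem:saturate} with $n=1$, $K$ is closed, $T_{N,M}(K)\subseteq K$, $K$ is not tube-null, and $q(K)=q(F_D)$. By (a), $q(F_D)$ carries an invariant $\nu$ with both marginals Lebesgue. Such a measure gives no mass to the lines $x\in N^{-1}\mathbb Z$ and $y\in M^{-1}\mathbb Z$. Hence $\nu$-almost every point is $q(f)$ for some $f\in F_D$ off these lines. This $f$ lies in the interior of a unique first-level grid rectangle, whose index belongs to $D$ because $F_D\subseteq\bigcup_{d\in D}R_d$. Put $p_d=\nu\bigl(q(\operatorname{int}R_d)\bigr)$ for $d\in D$. By what was just said, the sets $q(\operatorname{int}R_d)$, $d\in D$, which are disjoint, carry all of $\nu$. So the sum of $p(a,b)$ over $b$ is the Lebesgue measure of $(\frac aN,\frac{a+1}N)$, namely $\frac1N$, and the sum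 over $a$ is the Lebesgue measure of $(\frac bM,\frac{b+1}M)$, namely $\frac1M$. Thus $p$ is a uniform coupling on $D$. This completes the proof of Theorem~\ref{thm:thresholds}. \qed

\begin{thebibliography}{9}
\bibitem{KP}
R. Kenyon and Y. Peres, \emph{Measures of full dimension on affine-invariant sets}, Ergodic Theory Dynam. Systems \textbf{16} (1996), 307--323.

\bibitem{source}
\emph{\ldots\ From dynamics to \ldots} (title available only in part),
\url{https://oulurepo.oulu.fi/bitstream/handle/10024/46389/isbn978-952-62-3792-3.pdf?sequence=1&isAllowed=y}.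
\end{thebibliography}

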